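
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The smallest connected multiply $K_n$-residual graphs}


\begin{abstract}
A graph is $m$-$K_n$-residual if $m$ closed neighborhoods can always be removed one after another, however the vertices are chosen, and what remains is always a complete graph on $n$ vertices. We prove the conjecture that for every fixed $m$ and all large $n$ there is a unique smallest connected $m$-$K_n$-residual graph: for $n\ge 2m^2(m+1)^2$ it is the Cartesian product $K_{n+m}\times K_{m+1}$, of order $(m+1)(n+m)$. More generally, we classify all connected $m$-$K_n$-residual graphs with at most $(m+1)n+c$ vertices when $n$ exceeds a quadratic function of $c$ (depending on $m$). Examples with $m=2$ show that the quadratic dependence on $c$ is of the right order.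
\end{abstract}

\section{Introduction}

\subsection*{The question}

All graphs are finite and simple and have at least one vertex; this is also required of every graph obtained from another by deleting vertices. The letters $m$ and $n$ denote positive integers. The \emph{order} of a graph is its number of vertices, and $N[u]$ is the closed neighborhood of a vertex $u$, that is, $u$ together with its neighbors.

A graph $G$ is \emph{$F$-residual} if $G-N[u]\cong F$ for every vertex $u$ of $G$. Being \emph{$1$-$F$-residual} means being $F$-residual, and for $m\ge 2$ a graph $G$ is \emph{$m$-$F$-residual} if for every vertex $u$ the graph $G-N[u]$ is nonempty and $(m-1)$-$F$-residual. We study the case in which $F$ is the complete graph $K_n$.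

The vertices $u_1,\dots,u_m$ whose neighborhoods are removed in succession are pairwise nonadjacent, since each $u_j$ survives the removal of its predecessors. So the definition is a homogeneity condition: fewer than $m$ pairwise nonadjacent vertices can always be completed to $m$ such vertices, and any $m$ pairwise nonadjacent vertices leave exactly $n$ vertices undominated, which form a clique (Lemma~\ref{lem:indep}). The simplest example is the disjoint union $(m+1)K_n$, where $m$ nonadjacent vertices lie in $m$ different cliques and the last clique is untouched. It is known that every $m$-$K_n$-residual graph has at least $(m+1)n$ vertices, and that $(m+1)K_n$ is the only one of this order; a short proof is included in Section~\ref{sec:indep}. This graph is disconnected, so one asks how many additional vertices connectedness costs. The following conjecture is taken from \cite{source}.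

\begin{quote}
\textbf{Conjecture.} For every fixed positive integer $m$ and all sufficiently large $n$, there is, up to isomorphism, exactly one connected $m$-$K_n$-residual graph of minimum order.
\end{quote}

For $m=1$ the following is known: if $n\ne 2$, the Cartesian product $K_{n+1}\times K_2$ is a connected $K_n$-residual graph of minimum order $2n+2$, and except for $n=3$ and $n=4$ it is the only one. (In the \emph{Cartesian product} two pairs are adjacent if they agree in one coordinate and are adjacent in the other.)

To guess the answer for general $m$, keep $m+1$ cliques, enlarge each to $n+\alpha$ vertices, and join them by some edges. Any $m$ nonadjacent vertices in $m$ of the cliques must now dominate exactly $\alpha$ vertices of the remaining one. The most economical symmetric choice gives each vertex a single neighbor in each other clique. If $n$ is large, some $m$ nonadjacent vertices in $m$ of the cliques have $m$ different neighbors in the remaining one, so $\alpha=m$. But then this must be so for every choice of $m$ nonadjacent vertices: two vertices in different cliques with a common neighbor in a third must be adjacent. The edges between the cliques then form disjoint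 copies of $K_{m+1}$, and we arrive at $K_{n+m}\times K_{m+1}$, of order $(m+1)(n+m)$.

This guess could fail in two ways. One might save vertices by linking the cliques less symmetrically, say along a tree. And it is not clear in advance that the graph has to be built from $m+1$ cliques of size about $n$; for $n<m$ a graph of a different kind does beat the product (Proposition~\ref{prop:limits}). We show that for large $n$ neither happens.

\subsection*{Results}

\begin{theorem}\label{thm:main}
Let $m\ge 1$ and $n\ge 2m^2(m+1)^2$. Every connected $m$-$K_n$-residual graph has at least $(m+1)(n+m)$ vertices, and $K_{n+m}\times K_{m+1}$ is, up to isomorphism, the only one with exactly $(m+1)(n+m)$ vertices. In particular, the conjecture is true.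
\end{theorem}

Theorem~\ref{thm:main} is the first instance of a classification of all connected examples whose order is not far above $(m+1)n$. For a graph $H$, let $H[K_d]$ be the graph obtained by replacing each vertex of $H$ by a clique of size $d$, two vertices in different cliques being adjacent if and only if the corresponding vertices of $H$ are adjacent.

\begin{theorem}\label{thm:class}
Let $m\ge 1$ and $c\ge 0$ be integers and let
\begin{equation}\label{eq:H}
n\ge (3m+1)c \qquad\text{and}\qquad n> mc+\frac{c^2}{2}.
\end{equation}
Let $G$ be a graph with at most $(m+1)n+c$ vertices.
\begin{itemize}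
\item If $m\ge 2$: $G$ is connected and $m$-$K_n$-residual if and only if $G\cong (K_{n/d+m}\times K_{m+1})[K_d]$ for some positive divisor $d$ of $n$ with $m(m+1)d\le c$. The order of this graph is $(m+1)(n+md)$.
\item If $m=1$: $G$ is connected and $K_n$-residual if and only if $G$ is the complement of an $n$-regular bipartite graph with both sides of size $n+d$, where $d\ge 1$ and $2d\le c$.
\end{itemize}
\end{theorem}

The next result limits how far the hypotheses on $n$ could be weakened.

\begin{proposition}\label{prop:limits}
\begin{enumerate}
\item[(a)] For $m\ge 2$ and $n\le m$, the graph $K_{n+m}\times K_{m+1}$ is not the unique smallest connected $m$-$K_n$-residual graph. So the threshold for $n$ in Theorem~\ref{thm:main} cannot be lowered below $m+1$ when $m\ge 2$.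
\item[(b)] The quadratic dependence on $c$ in \eqref{eq:H} is of the right order: for every $s\ge 1$, with $n=s^2$, there is a connected $2$-$K_n$-residual graph with $3n+4s+1$ vertices that is not of the form in Theorem~\ref{thm:class}. Thus for $m=2$ and $c=4s+1$ the conclusion of Theorem~\ref{thm:class} fails at $n=(c-1)^2/16$.
\end{enumerate}
\end{proposition}

Section~\ref{sec:indep} rephrases the definition in terms of independent sets. Section~\ref{sec:three} shows the main idea on three cliques. The general proof has three parts: the vertex set splits into $m+1$ cliques (Section~\ref{sec:partition}), the edges between these cliques are counted (Section~\ref{sec:count}), and the graph is reconstructed (Section~\ref{sec:class}). Theorem~\ref{thm:main} is deduced in Section~\ref{sec:main}, and Section~\ref{sec:limits} contains the examples for Proposition~\ref{prop:limits}.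

\section{Residual graphs and independent sets}\label{sec:indep}

A set of vertices is \emph{independent} if its members are pairwise nonadjacent. For $S\subseteq V(G)$ put $N[S]=\bigcup_{u\in S}N[u]$.

\begin{lemma}\label{lem:indep}
A graph $G$ is $m$-$K_n$-residual if and only if
\begin{enumerate}
\item[(a)] $G-N[S]\cong K_n$ for every independent set $S$ with $|S|=m$, and
\item[(b)] every independent set with fewer than $m$ vertices, including $\emptyset$, is contained in an independent set with $m$ vertices.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $m$. For $m=1$, (a) is the definition and (b) says that $G$ has a vertex. Let $m\ge 2$.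

Suppose that $G$ is $m$-$K_n$-residual. If $S$ is independent with $|S|=m$ and $u\in S$, then $S\setminus\{u\}$ is an independent $(m-1)$-set of the $(m-1)$-$K_n$-residual graph $G-N[u]$, so by induction $G-N[S]=(G-N[u])-N[S\setminus\{u\}]\cong K_n$. If $S$ is independent with $|S|<m$, pick $u\in S$, or any vertex $u$ if $S=\emptyset$. By induction $S\setminus\{u\}$, which has at most $m-2$ vertices, extends to an independent $(m-1)$-set of $G-N[u]$. Adding $u$ gives the required $m$-set.

Conversely, assume (a) and (b), and let $u$ be a vertex. By (b), $\{u\}$ lies in an independent $m$-set, and $m\ge 2$, so $G-N[u]$ is nonempty. If $S'$ is an independent set of $G-N[u]$, then $S'\cup\{u\}$ is independent in $G$. Applying (a) and (b) in $G$ to such sets gives (a) and (b) for $m-1$ in $G-N[u]$. By induction $G-N[u]$ is $(m-1)$-$K_n$-residual.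
\end{proof}

\begin{corollary}\label{cor:basic}
Let $G$ be $m$-$K_n$-residual.
\begin{enumerate}
\item[(i)] Every independent set with at most $m$ vertices is contained in an independent set with $m+1$ vertices, and no independent set has $m+2$ vertices.
\item[(ii)] If $S=\{s_0,\dots,s_m\}$ is an independent set with $m+1$ vertices, the sets $C_i=V(G)\setminus N[S\setminus\{s_i\}]$, $0\le i\le m$, are pairwise disjoint cliques of size $n$. Hence $|V(G)|\ge (m+1)n$.
\item[(iii)] If $|V(G)|=(m+1)n+e$, then every vertex has degree at most $n+e-1$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) By Lemma~\ref{lem:indep}(b) the set extends to an independent $m$-set $S$, and by (a) the graph $G-N[S]\cong K_n$ contains a vertex, which can be added. If there were an independent set with $m+2$ vertices, then removing the closed neighborhoods of $m$ of them would leave a clique containing the other two, which are nonadjacent.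

(ii) Each $C_i$ is a clique of size $n$ by Lemma~\ref{lem:indep}(a). A vertex $x\in C_i\cap C_j$ with $i\ne j$ would lie in no $N[s_k]$, so $S\cup\{x\}$ would be independent with $m+2$ vertices, against (i). Such a set $S$ exists by (i), which gives the bound on the order.

(iii) For $m=1$ the graph $G-N[u]$ has $n$ vertices. For $m\ge 2$ it is $(m-1)$-$K_n$-residual, so it has at least $mn$ vertices by (ii). In both cases $\deg u+1\le (m+1)n+e-mn=n+e$.
\end{proof}

We call $e=|V(G)|-(m+1)n\ge 0$ the \emph{excess} of $G$. If $e=0$, then the cliques $C_i$ cover $V(G)$, and by (iii) no vertex has a neighbor outside its own $C_i$; so $G=(m+1)K_n$. Hence a connected $m$-$K_n$-residual graph has positive excess, and the question is how small it can be.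

\begin{lemma}\label{lem:family}
For $m,d\ge 1$ and $q\ge m+1$, the graph $(K_q\times K_{m+1})[K_d]$ is connected and $m$-$K_{(q-m)d}$-residual. In particular, $K_{n+m}\times K_{m+1}$ is a connected $m$-$K_n$-residual graph of order $(m+1)(n+m)$.
\end{lemma}

\begin{proof}
Write the vertices as triples $(i,t,h)$ with $0\le i\le m$, $1\le t\le q$, $1\le h\le d$. Two distinct vertices are adjacent if and only if they agree in $i$ or agree in $t$. Any two vertices $(i,t,h)$ and $(i',t',h')$ are joined through $(i,t',h')$, so the graph is connected. An independent $m$-set uses $m$ different values of $i$ and $m$ different values of $t$. The vertices outside its closed neighborhood are those with the remaining value of $i$ and one of the $q-m$ remaining values of $t$, so they form a clique of size $(q-m)d$. A smaller independent set leaves a value of $i$ and a value of $t$ unused, hence can be enlarged. Lemma~\ref{lem:indep} applies. The last statement is the case $d=1$, $q=n+m$.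
\end{proof}

\section{The idea on three cliques}\label{sec:three}

The case $m=2$ is the first in which cliques can interact through a third one. Suppose that $n\ge 72$, that $G$ is a connected $2$-$K_n$-residual graph with excess $e\le 6$, and, for this section only, that we already know $V(G)$ to be the disjoint union of three cliques $A_0,A_1,A_2$ with $|A_i|=n+\alpha_i$, $\alpha_i\ge 0$. Then $\alpha_0+\alpha_1+\alpha_2=e$. We show that $G\cong K_{n+2}\times K_3$.

For $x\notin A_i$ let $N_i(x)$ be the set of neighbors of $x$ in $A_i$, and $d_i(x)$ its size. By Corollary~\ref{cor:basic}(iii), a vertex has at most $e$ neighbors outside its own clique, so it has nonneighbors in each other clique. Let $x\in A_1$ and $z\in A_2$ be nonadjacent. Removing $N[x]\cup N[z]$ deletes $A_1$ and $A_2$ and must leave exactly $n$ vertices of $A_0$. Hence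
\begin{equation}\label{eq:three}
|N_0(x)\cup N_0(z)|=\alpha_0 .
\end{equation}
In particular $d_0(x)\le\alpha_0$ for every $x\notin A_0$, and the same holds with the indices permuted. The trouble with \eqref{eq:three} is the union: the two sets may overlap, and the overlap is unknown. The remedy is to choose $z$ so that there is no overlap.

\emph{Spread choices.} Let $x,x'\in A_1$. Choose $z\in A_2$ nonadjacent to $x$, to $x'$ and to every vertex of $N_0(x)\cup N_0(x')$. At most $2\alpha_2+2\alpha_0\alpha_2\le 12+18<n$ vertices of $A_2$ are excluded, so such a $z$ exists. Now $N_0(z)$ is disjoint from $N_0(x)$ and $N_0(x')$, and \eqref{eq:three} gives $d_0(x)=\alpha_0-d_0(z)=d_0(x')$. So all vertices of $A_1$ have the same number $d_{10}$ of neighbors in $A_0$. Permuting the indices, we get $d_{ki}$ for all $k\ne i$, and then $\alpha_0=d_{10}+d_{20}$; similarly for $\alpha_1$ and $\alpha_2$.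

\emph{Back to arbitrary pairs.} For every nonadjacent pair $x\in A_1$, $z\in A_2$, the union in \eqref{eq:three} therefore has size $d_0(x)+d_0(z)$. Hence $N_0(x)\cap N_0(z)=\emptyset$. Equivalently, two vertices in different cliques with a common neighbor in the third are adjacent: \emph{a path through three cliques closes to a triangle}.

\emph{Conclusion.} Counting the edges between $A_0$ and $A_1$ from both sides gives
\[
n(d_{01}-d_{10})=\alpha_1d_{10}-\alpha_0d_{01}.
\]
Both terms on the right lie between $0$ and $\alpha_0\alpha_1\le 9<n$, so $d_{01}=d_{10}$, and similarly for the other pairs. Since $G$ is connected, at least two of the three pairs of cliques are joined by edges. Every vertex of the clique common to these two pairs then has neighbors in both other cliques, and since paths close to triangles, the third pair is joined by edges as well. If $x\in A_1$ and $w\in A_2$ are adjacent, the triangle rule gives $N_0(x)=N_0(w)$, so $d_{10}=d_{20}$, and likewise for the other indices. So all $d_{ki}$ equal one number $d\ge 1$, all $\alpha_i$ equal $2d$, and $6d=e\le 6$ forces $d=1$. The edges between any two cliques form a perfect matching, by the triangle rule the three matchings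 form disjoint triangles, and $G\cong K_{n+2}\times K_3$.

Three things remain for the general case: to prove that the cliques exist, to make spread choices in many cliques at once, and to treat $d>1$, where the triangles become blocks.

\section{Splitting the vertex set into cliques}\label{sec:partition}

This section uses only the first inequality in \eqref{eq:H}, with $e$ in place of $c$. An independent set of size $m+1$ gives disjoint cliques $C_0,\dots,C_m$ of size $n$, by Corollary~\ref{cor:basic}(ii), and only $e$ vertices are left over. Each of these must be assigned to a clique. The tool is that an independent set with $m+2$ vertices is forbidden.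

\begin{proposition}\label{prop:partition}
Let $G$ be $m$-$K_n$-residual with excess $e$, and let $n\ge (3m+1)e$. Then $V(G)$ is a disjoint union of $m+1$ cliques $A_0,\dots,A_m$ with $|A_i|=n+\alpha_i$, $\alpha_i\ge 0$ and $\sum_i\alpha_i=e$. Every vertex has at most $e$ neighbors outside its own clique $A_i$.
\end{proposition}

\begin{proof}
Let $C_0,\dots,C_m$ be as in Corollary~\ref{cor:basic}(ii) and let $R=V(G)\setminus\bigcup_i C_i$, so $|R|=e$. A vertex of $C_i$ has $n-1$ neighbors in $C_i$ and degree at most $n+e-1$, so it has at most $e$ neighbors outside $C_i$.

\emph{Each $v\in R$ is adjacent to almost all of some $C_i$.} Suppose that $v$ has at least $me+1$ nonneighbors in every $C_i$. Choose successively $x_i\in C_i$, $i=0,\dots,m$, nonadjacent to $v$ and to $x_0,\dots,x_{i-1}$. This is possible because the earlier vertices exclude at most $me$ vertices of $C_i$. Then $\{v,x_0,\dots,x_m\}$ is an independent set with $m+2$ vertices, a contradiction. So we can fix an index $i$, the \emph{class} of $v$, such that $v$ has at most $me$ nonneighbors in $C_i$. It has at least $n-me$ neighbors in $C_i$, hence at most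
\[
(n+e-1)-(n-me)=(m+1)e-1
\]
neighbors outside $C_i$.

\emph{The enlarged sets are cliques.} Let $A_i$ consist of $C_i$ and all $v\in R$ of class $i$. Suppose that $A_i$ contains two distinct nonadjacent vertices $u,u'$. They are not both in $C_i$, so we may take $u\in R$; in particular $e\ge 1$. Each of $u,u'$ has at most $(m+1)e-1$ neighbors outside $C_i$; if $u'\in C_i$, this holds because $e\le (m+1)e-1$. Choose successively $x_j\in C_j$ for the $m$ indices $j\ne i$, nonadjacent to $u$, to $u'$ and to the vertices chosen before. At each step at most
\[
2\bigl((m+1)e-1\bigr)+(m-1)e=(3m+1)e-2<n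
\]
vertices of $C_j$ are excluded, so this is possible. Then $u$, $u'$ and the $x_j$ form an independent set with $m+2$ vertices, a contradiction.

So the $A_i$ are cliques. They partition $V(G)$, and $|A_i|=n+\alpha_i$ where $\alpha_i$ is the number of $v\in R$ of class $i$. A vertex of $A_i$ has $n+\alpha_i-1$ neighbors in $A_i$, so at most $e-\alpha_i\le e$ outside.
\end{proof}

\section{Counting the edges between the cliques}\label{sec:count}

In this section $G$ is $m$-$K_n$-residual with excess $e$, where
\begin{equation}\label{eq:He}
n\ge (3m+1)e\qquad\text{and}\qquad n>me+\frac{e^2}{2},
\end{equation}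
and $A_0,\dots,A_m$ are as in Proposition~\ref{prop:partition}. Connectedness is not needed yet. For $i\ne j$ we have $\alpha_i+\alpha_j\le e$, hence
\begin{equation}\label{eq:amgm}
\alpha_i\alpha_j\le \frac{e^2}{4}.
\end{equation}
For $x\notin A_i$ let $N_i(x)$ be the set of neighbors of $x$ in $A_i$ and $d_i(x)=|N_i(x)|$. For a set $T$ of vertices outside $A_i$ let $N_i(T)=\bigcup_{x\in T}N_i(x)$. We say that a set \emph{misses} $A_i$ if it has no vertex in $A_i$. An independent set has at most one vertex in each clique, so if it misses $A_i$ it has at most $m$ vertices.

The first lemma is the general form of \eqref{eq:three}.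

\begin{lemma}\label{lem:identity}
Every independent set that misses $A_i$ extends to an independent $m$-set that misses $A_i$. If $T$ is an independent $m$-set that misses $A_i$, then
\begin{equation}\label{eq:star}
|N_i(T)|=\alpha_i .
\end{equation}
Hence $|N_i(P)|\le\alpha_i$ for every independent set $P$ that misses $A_i$; in particular $d_i(x)\le\alpha_i$ for $x\notin A_i$.
\end{lemma}

\begin{proof}
If an independent set misses $A_i$ and has fewer than $m$ vertices, then it also misses some $A_j$ with $j\ne i$. Its vertices have at most $(m-1)e<n$ neighbors in $A_j$ altogether, so a vertex of $A_j$ can be added. Repeating this proves the first claim. If $T$ is an independent $m$-set that misses $A_i$, it has one vertex in each other clique, so $N[T]$ contains all $A_j$ with $j\ne i$. Hence $G-N[T]$ is induced on $A_i\setminus N_i(T)$. It has $n$ vertices by Lemma~\ref{lem:indep}, while $|A_i|=n+\alpha_i$. The last statement follows by extending $P$.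
\end{proof}

As in Section~\ref{sec:three}, we next make choices for which the union in \eqref{eq:star} is disjoint. The bound $d_j(w)\le\alpha_j$ just proved keeps the number of excluded vertices small; this is where the second inequality in \eqref{eq:He} enters.

\begin{lemma}\label{lem:const}
For $k\ne i$, the number $d_i(x)$ is the same for all $x\in A_k$. We denote it by $d_{ki}$.
\end{lemma}

\begin{proof}
Let $x,x'\in A_k$ and $W=N_i(x)\cup N_i(x')$, so $|W|\le 2\alpha_i$. Choose successively vertices $a_j\in A_j$ for the $m-1$ indices $j\ne i,k$, nonadjacent to $x$, to $x'$, to the vertices chosen before, and to all vertices of $W$. By Lemma~\ref{lem:identity} and \eqref{eq:amgm}, the number of excluded vertices of $A_j$ is at most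
\[
2\alpha_j+(m-2)\alpha_j+2\alpha_i\alpha_j\le me+\frac{e^2}{2}<n,
\]
so the choice is possible. Let $\tau$ be the set of the $a_j$ (empty if $m=1$). Then $\{x\}\cup\tau$ and $\{x'\}\cup\tau$ are independent $m$-sets that miss $A_i$, and $N_i(\tau)\cap W=\emptyset$. By \eqref{eq:star},
\[
d_i(x)+|N_i(\tau)|=\alpha_i=d_i(x')+|N_i(\tau)|. \qedhere
\]
\end{proof}

\begin{lemma}\label{lem:disjoint}
For every $i$ we have $\alpha_i=\sum_{j\ne i}d_{ji}$. If $i,j,k$ are distinct and $x\in A_j$, $z\in A_k$ are nonadjacent, then $N_i(x)\cap N_i(z)=\emptyset$.
\end{lemma}

\begin{proof}
Choose successively vertices $a_j\in A_j$ for the $m$ indices $j\ne i$ so that $a_j$ is nonadjacent to all vertices of the set $P$ of vertices chosen before and to all vertices of $N_i(P)$. We have $|P|\le m-1$, and $|N_i(P)|\le\alpha_i$ by Lemma~\ref{lem:identity}, so at most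
\[
(m-1)\alpha_j+\alpha_i\alpha_j\le (m-1)e+\frac{e^2}{4}<n
\]
vertices of $A_j$ are excluded. The $a_j$ form an independent $m$-set that misses $A_i$, and the sets $N_i(a_j)$ are pairwise disjoint. Now \eqref{eq:star} gives $\alpha_i=\sum_{j\ne i}d_{ji}$.

Consequently, for \emph{any} independent $m$-set $T$ that misses $A_i$,
\[
\Bigl|\bigcup_{a\in T}N_i(a)\Bigr|=\alpha_i=\sum_{a\in T}d_i(a),
\]
because $T$ has one vertex in each $A_j$, $j\ne i$. So the sets $N_i(a)$, $a\in T$, are pairwise disjoint. Given $x$ and $z$, apply this to an extension $T$ of $\{x,z\}$ that misses $A_i$, which exists by Lemma~\ref{lem:identity}.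
\end{proof}

\begin{lemma}\label{lem:sym}
For $i\ne j$ we have $d_{ij}=d_{ji}$.
\end{lemma}

\begin{proof}
Counting the edges between $A_i$ and $A_j$ from both sides gives $(n+\alpha_i)d_{ij}=(n+\alpha_j)d_{ji}$, that is,
\[
n(d_{ij}-d_{ji})=\alpha_jd_{ji}-\alpha_id_{ij}.
\]
Since $d_{ji}\le\alpha_i$ and $d_{ij}\le\alpha_j$, both terms on the right lie in $[0,\alpha_i\alpha_j]$. So the right side has absolute value at most $\alpha_i\alpha_j\le e^2/4<n$. It is a multiple of $n$, hence zero.
\end{proof}

\section{Proof of the classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}, ``only if'']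
Let $G$ be connected and $m$-$K_n$-residual with at most $(m+1)n+c$ vertices. Its excess satisfies $0\le e\le c$, so \eqref{eq:H} implies \eqref{eq:He} and Section~\ref{sec:count} applies.

\medskip
\noindent\textbf{The case $m=1$.} By Lemma~\ref{lem:disjoint}, $\alpha_0=d_{10}$ and $\alpha_1=d_{01}$. By Lemma~\ref{lem:sym} these have a common value $d$. Then $2d=e\le c$, and $d\ge 1$ because $G$ is connected. So $G$ consists of two cliques of size $n+d$, and each vertex is nonadjacent to exactly $n$ vertices of the other clique. This is the claim.

\medskip
\noindent\textbf{The case $m\ge 2$.} Lemma~\ref{lem:disjoint} is again a triangle rule: if $i,j,k$ are distinct and $x\in A_i$, $w\in A_j$, $z\in A_k$, then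
\begin{equation}\label{eq:T}
x\sim w\ \text{ and }\ w\sim z\quad\text{imply}\quad x\sim z,
\end{equation}
where $\sim$ denotes adjacency.

\emph{Any two cliques are joined by edges.} Let $\Gamma$ be the graph on $\{0,\dots,m\}$ in which $i$ and $j$ are adjacent if $d_{ij}>0$. It is connected because $G$ is. If $d_{ij},d_{jk}>0$ with $i\ne k$, take $w\in A_j$, $x\in N_i(w)$ and $z\in N_k(w)$; these exist since $d_{ji}=d_{ij}>0$ and $d_{jk}>0$. By \eqref{eq:T}, $x\sim z$, so $d_{ik}>0$. A connected graph in which any two neighbors of a vertex are adjacent is complete. So all $d_{ij}\ge 1$.

\emph{All $d_{ij}$ are equal.} Let $x\in A_i$ and $w\in A_j$ be adjacent, $i\ne j$, and let $k\ne i,j$. If $z\in N_k(w)$, then $x\sim w\sim z$ gives $z\in N_k(x)$; if $z\in N_k(x)$, then $w\sim x\sim z$ gives $z\in N_k(w)$. Hence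
\begin{equation}\label{eq:same}
N_k(x)=N_k(w).
\end{equation}
Since any two cliques are joined by edges, $d_{ik}=d_{jk}$ for all distinct $i,j,k$. With $d_{ij}=d_{ji}$ this shows that all $d_{ij}$ equal one number $d\ge 1$: pairs of indices that share an index have the same value, and any two pairs are linked by a chain of such pairs. By Lemma~\ref{lem:disjoint}, $\alpha_i=md$ for all $i$, so $e=m(m+1)d\le c$.

\emph{Blocks.} It remains to see how the edges are arranged. If $d=1$, the edges between any two cliques form a perfect matching. For general $d$ we show that the vertices of each clique fall into blocks of size $d$ that share all their outside neighbors.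

Let $x,x'\in A_i$ have a common neighbor $w\in A_j$, $j\ne i$. By \eqref{eq:same}, $N_k(x)=N_k(w)=N_k(x')$ for every $k\ne i,j$. Such a $k$ exists because $m\ge 2$, and $N_k(x)\neq\emptyset$ because $d\ge 1$. So $x,x'$ have a common neighbor in $A_k$, and the same argument with $j$ and $k$ exchanged gives $N_j(x)=N_j(x')$. Therefore, for $x,x'\in A_i$, either $N_j(x)=N_j(x')$ for all $j\ne i$, in which case we write $x\approx x'$, or $N_j(x)\cap N_j(x')=\emptyset$ for all $j\ne i$. The relation $\approx$ is an equivalence relation on $A_i$; its classes are called \emph{blocks}.

Let $x\in A_i$ and $w\in N_j(x)$. A vertex $x'\in A_i$ satisfies $x'\approx x$ if and only if $w\in N_j(x')$. So the block of $x$ is exactly $N_i(w)$ and has $d$ vertices. Exchanging the roles of $x$ and $w$, the block of $w$ in $A_j$ is exactly $N_j(x)$. Hence $d$ divides $|A_i|=n+md$, so $d$ divides $n$, and each $A_i$ has $q=n/d+m$ blocks.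

\emph{Labeling.} For $i\ne j$ and a block $X$ of $A_i$, let $\varphi_{ij}(X)=N_j(x)$ with $x\in X$. This does not depend on $x$, and it is a block of $A_j$. All vertices of $X$ are adjacent to all vertices of $\varphi_{ij}(X)$ and to no other vertex of $A_j$. For $w\in\varphi_{ij}(X)=N_j(x)$ we have $N_i(w)=X$, so $\varphi_{ji}$ is inverse to $\varphi_{ij}$, and $N_k(w)=N_k(x)$ by \eqref{eq:same}, so $\varphi_{jk}\varphi_{ij}=\varphi_{ik}$ for distinct $i,j,k$. Label the blocks of $A_0$ as $X_{0,1},\dots,X_{0,q}$ and put $X_{j,t}=\varphi_{0j}(X_{0,t})$ for $j\ne 0$. Then $\varphi_{ij}(X_{i,t})=X_{j,t}$ for all $i\ne j$: by definition if $i=0$, by inversion if $j=0$, and because $\varphi_{ij}\varphi_{0i}=\varphi_{0j}$ otherwise. So distinct vertices, one in $X_{i,t}$ and one in $X_{j,s}$, are adjacent if and only if $i=j$ or $s=t$. This says $G\cong (K_q\times K_{m+1})[K_d]$ with $q=n/d+m$.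
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}, ``if'']
For $m\ge 2$, apply Lemma~\ref{lem:family} with $q=n/d+m$: the graph is connected and $m$-$K_n$-residual, since $(q-m)d=n$, and its order is $(m+1)qd=(m+1)(n+md)\le(m+1)n+c$. For $m=1$, let $G$ be the complement of an $n$-regular bipartite graph with sides of size $n+d$. The vertices outside $N[u]$ are the $n$ neighbors of $u$ in the bipartite graph. They lie on one side, so they form a clique of $G$, and $G$ is $K_n$-residual. Each side is a clique, and each vertex has $d\ge 1$ neighbors on the other side, so $G$ is connected. Its order is $2n+2d\le 2n+c$.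
\end{proof}

\begin{remark}
For $m=1$ there is no third clique to force the block structure. If $d=2$, the edges between the two cliques may form any $2$-regular bipartite graph with sides of size $n+2$, for instance a single cycle through all $2n+4\geq 6$ vertices, which does not consist of blocks. This is why the two cases of Theorem~\ref{thm:class} differ.
\end{remark}

\section{The smallest connected graph}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $c=m(m+1)$, the smallest value of $c$ for which Theorem~\ref{thm:class} allows any graph. The hypothesis is $n\ge 2c^2$, and it implies \eqref{eq:H}. For the first inequality, $2c-(3m+1)=2m^2-m-1=(2m+1)(m-1)\ge 0$, so $n\ge 2c\cdot c\ge(3m+1)c$. For the second, $\tfrac32c>m$, so $n\ge 2c^2=\tfrac32c\cdot c+\tfrac12c^2>mc+\tfrac12c^2$.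

By Lemma~\ref{lem:family}, $K_{n+m}\times K_{m+1}$ is a connected $m$-$K_n$-residual graph of order $(m+1)(n+m)=(m+1)n+c$. Now let $G$ be any connected $m$-$K_n$-residual graph with at most $(m+1)n+c$ vertices. Theorem~\ref{thm:class} applies to $G$.

If $m\ge 2$, then $m(m+1)d\le c=m(m+1)$ forces $d=1$, so $G\cong K_{n+m}\times K_{m+1}$.

If $m=1$, then $2d\le c=2$ forces $d=1$. An $n$-regular bipartite graph with sides of size $n+1$ is $K_{n+1,n+1}$ minus a perfect matching. Its complement consists of two cliques of size $n+1$ joined by a perfect matching, that is, $G\cong K_{n+1}\times K_2$.

In both cases $G\cong K_{n+m}\times K_{m+1}$, which has exactly $(m+1)(n+m)$ vertices. So no connected $m$-$K_n$-residual graph is smaller, and this is the only one of its order.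
\end{proof}

\section{Limits of the range}\label{sec:limits}

\begin{proof}[Proof of Proposition~\ref{prop:limits}(a)]
Let $B=K_{m+1,m+1}[K_n]$, a connected graph with $2n(m+1)$ vertices. It consists of $m+1$ copies of $K_n$ on each of two sides, with all edges between the sides and no edges between different copies on the same side. An independent $m$-set has its vertices in $m$ different copies on one side. Its closed neighborhood consists of these copies and the whole other side, and leaves the last copy of $K_n$. A smaller independent set can be enlarged by a vertex of an unused copy on its side (by any vertex if it is empty). So $B$ is $m$-$K_n$-residual by Lemma~\ref{lem:indep}.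

If $n<m$, then $2n(m+1)<(n+m)(m+1)$, so $K_{n+m}\times K_{m+1}$ is not smallest. If $n=m\ge 2$, the two graphs have the same order. Both are regular; $B$ has degree $(n-1)+(m+1)n=m^2+2m-1$ and $K_{2m}\times K_{m+1}$ has degree $(2m-1)+m=3m-1$. The difference of these degrees is $m(m-1)>0$, so the graphs are not isomorphic and the product is not the unique smallest graph.
\end{proof}

For part (b) we again use three cliques, but now the triangle rule fails completely: there are no edges between two of the cliques, although any vertex of one and any vertex of the other have a common neighbor in the third.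

\begin{proof}[Proof of Proposition~\ref{prop:limits}(b)]
Let $p,r\ge 2$ and $n=(p-1)(r-1)$, and write $[k]=\{1,\dots,k\}$. Let $G$ consist of three disjoint cliques, whose vertex sets are copies of
\[
A=[p]\times[r],\qquad B=[p]\times[r-1],\qquad D=[r]\times[p-1].
\]
A vertex $(i,j)\in A$ is joined to all $(i,h)\in B$ and to all $(j,h)\in D$, and there are no edges between $B$ and $D$. So $A$ is a grid, each vertex of $B$ is joined to all vertices of one of its rows, and each vertex of $D$ to all vertices of one of its columns. In particular $G$ is connected. We compute what each nonadjacent pair leaves undominated.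
\begin{itemize}
\item $(i,h)\in B$ and $(j,h')\in D$: the pair dominates $B$, $D$, row $i$ and column $j$ of $A$. What is left is the set of all $(i',j')\in A$ with $i'\ne i$ and $j'\ne j$, a clique of size $(p-1)(r-1)=n$.
\item $(i,j)\in A$ and $(i',h)\in B$ with $i'\ne i$: the pair dominates $A$, $B$ and all vertices of $D$ with first coordinate $j$. What is left is the set of all $(j',h')\in D$ with $j'\ne j$, a clique of size $(r-1)(p-1)=n$.
\item $(i,j)\in A$ and $(j',h')\in D$ with $j'\ne j$: the pair dominates $A$, $D$ and all vertices of $B$ with first coordinate $i$. What is left is the set of all $(i',h)\in B$ with $i'\ne i$, a clique of size $(p-1)(r-1)=n$.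
\end{itemize}
Every vertex has a nonneighbor: vertices of $B$ have nonneighbors in $D$ and conversely, and $(i,j)\in A$ is not adjacent to $(i',1)\in B$ for $i'\ne i$. By Lemma~\ref{lem:indep}, $G$ is $2$-$K_n$-residual. Its order is
\[
pr+p(r-1)+r(p-1)=3(p-1)(r-1)+2(p+r)-3=3n+2(p+r)-3 .
\]
For $p=r=s+1$ we get $n=s^2$ and order $3n+4s+1$. For $m=2$ the graphs in Theorem~\ref{thm:class} have order $3n+6d$, and $6d\neq 4s+1$ by parity. So $G$ is not among them, and the conclusion of Theorem~\ref{thm:class} fails for $m=2$, $c=4s+1$ and $n=s^2=(c-1)^2/16$.
\end{proof}

\begin{remark}
The example shows what goes wrong in the proof when $n$ is not large enough compared with $e^2$. Let $p=r=s+1$. The row of $A$ joined to a vertex $x\in B$ meets every column, so every vertex of $D$ is adjacent to some vertex of this row. Hence no $z\in D$ is a spread choice for $x$ in the sense of Section~\ref{sec:three}, and the conclusion of Lemma~\ref{lem:disjoint} fails: any $x\in B$ and $z\in D$ are nonadjacent and have exactly one common neighbor. This does not contradict the count of excluded vertices, since $A$ and $D$ have $2s+1$ and $s$ vertices more than $n$, and the product $s(2s+1)$ exceeds $n=s^2$.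
\end{remark}

\begin{thebibliography}{1}
\bibitem{source}
``Erd\"os Conjecture On Connected Residual Graphs'', \url{http://www.jcomputers.us/vol7/jcp0706-27.pdf}.
\end{thebibliography}

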